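# Bounded Cesàro means and fixed points of nonexpansive maps in uniformly convex spaces

## 1. Nonexpansive maps, means along an orbit, and the shape of the unit ball

Throughout, $E$ is a Banach space and $C\subseteq E$ is a nonempty closed convex set. Spaces are real; a complex space is treated as a real one. The case $E=\{0\}$ is trivial for everything below, so we take $E\ne\{0\}$.

**Definition (nonexpansive map).** A map $T:C\to C$, not assumed linear, is *nonexpansive* if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. We write $\operatorname{Fix}T=\{y\in C:Ty=y\}$.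

*Example.* The translation $Tx=x+c$ with $c\neq0$ is nonexpansive without fixed points. The reflection $Ty=2p-y$ is nonexpansive with $\operatorname{Fix}T=\{p\}$.

**Definition (means).** For $x\in C$ and $n\ge1$,
$$S_nx=\frac1n\sum_{i=0}^{n-1}T^ix,\qquad T^0=\text{identity}.$$

*Example.* For the translation, $S_nx=x+\frac{n-1}2c$, which is unbounded. For the reflection, the orbit is $x,\,2p-x,\,x,\dots$, so $S_nx=p$ for even $n$ and $S_nx=p+\frac1n(x-p)$ for odd $n$.

**Definition (modulus of convexity).** For $0<\varepsilon\le2$,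
$$\delta(\varepsilon)=\inf\Big\{1-\Big\|\frac{u+v}2\Big\|:\ \|u\|\le1,\ \|v\|\le1,\ \|u-v\|\ge\varepsilon\Big\}.$$
The space $E$ is *uniformly convex* if $\delta(\varepsilon)>0$ for all such $\varepsilon$. The function $\delta$ is nondecreasing, since a larger $\varepsilon$ means an infimum over fewer pairs.

*Example.* In a Hilbert space the parallelogram law gives $\|\frac{u+v}2\|^2=\frac{\|u\|^2+\|v\|^2}2-\frac{\|u-v\|^2}4\le1-\frac{\varepsilon^2}4$, so $\delta(\varepsilon)\ge1-\sqrt{1-\varepsilon^2/4}>0$. In $\ell_\infty^2$ take $u=(1,1)$ and $v=(1,-1)$: then $\|u-v\|=2$ and the midpoint $(1,0)$ still has norm $1$, so $\delta(2)=0$.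

**Definition (asymptotic radius).** For a bounded sequence $(a_n)$ in $C$ and $y\in C$, put $r(y)=\limsup_n\|a_n-y\|$.

*Example.* In $\mathbb R$ with $a_n=(-1)^n$ we get $r(y)=1+|y|$, with unique minimizer $0$. In $\ell_\infty^2$ with $a_n=(0,(-1)^n)$ we get $r(y)=\max(|y_1|,1+|y_2|)$, and every $(y_1,0)$ with $|y_1|\le1$ is a minimizer.

**Definition (normal structure, uniform normal structure).** For a nonempty bounded convex $K$ let
$$r_K(K)=\inf_{z\in K}\ \sup_{y\in K}\|y-z\|.$$
The space $E$ has *normal structure* if every bounded closed convex $K\subseteq E$ with $\operatorname{diam}K>0$ contains a point $z$ with $\sup_{y\in K}\|y-z\|<\operatorname{diam}K$. It has *uniform normal structure* (UNS) if there is $\kappa<1$ with $r_K(K)\le\kappa\operatorname{diam}K$ for all nonempty bounded closed convex $K\subseteq E$. UNS implies normal structure.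

*Example.* In $\mathbb R$ the midpoint of an interval shows that $\kappa=\frac12$ works. The space $c_0$ does not have normal structure. Let $K=\{x\in c_0:0\le x_i\le1 \text{ for all } i\}$, which has diameter $1$. If $z\in K$, then $\|e_i-z\|\ge1-z_i\to1$, so no point of $K$ is closer than $1$ to all of $K$.

We use these textbook facts. By Hahn–Banach, for every $v\in E$ there is $f\in E^*$ with $\|f\|=1$ and $f(v)=\|v\|$. Uniformly convex spaces are reflexive (Milman–Pettis). In a reflexive space, bounded closed convex sets are weakly compact, and every bounded sequence has a weakly convergent subsequence. Finally, McShane's extension theorem: a $1$-Lipschitz function $\varphi:A\to\mathbb R$ on a nonempty subset $A$ of a metric space extends to a $1$-Lipschitz function on the whole space, for instance by $y\mapsto\inf_{a\in A}(\varphi(a)+\operatorname{dist}(y,a))$.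

## 2. From a bounded subsequence of means to a fixed point?

Let $E$ be uniformly convex and $T:C\to C$ nonexpansive. Suppose that for *some* $x\in C$ the sequence $\{S_nx\}$ has a bounded *subsequence*. Must $T$ have a fixed point in $C$?

The problem is taken from "On the Asymptotic Behavior of Nonlinear Semigroups and the Range of Accretive Operators" (https://core.ac.uk/download/pdf/82411988.pdf). The answer is known to be yes when $E$ is a Hilbert space. We shall prove that it is yes for every uniformly convex $E$.

**The line.** Let $E=\mathbb R$ and suppose $T$ has no fixed point. Then $y\mapsto Ty-y$ is continuous without zeros on the interval $C$, so it has constant sign, say $Ty>y$. Every orbit increases. A bounded orbit would converge to a point of $C$, which would be fixed by continuity. So $T^nx\to\infty$, and hence $S_nx\to\infty$: the answer is yes on the line.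

**The space matters.** On $c_0$ put $T(x_1,x_2,\dots)=(1,x_1,x_2,\dots)$. This is an isometry of $c_0$ into itself. A fixed point would have to be $(1,1,1,\dots)\notin c_0$. Yet $T^n0=e_1+\dots+e_n$ has norm $1$, so all orbit points and all means starting at $0$ are bounded. So some hypothesis on the norm is needed even to pass from a bounded *orbit* to a fixed point.

In a uniformly convex space the passage from bounded orbit to fixed point is a standard argument, given in Section 6. The real issue is to pass from bounded means to a bounded orbit. Averages of large vectors can be small through cancellation, and we must show that orbits of nonexpansive maps do not allow this.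

## 3. What the triangle inequality gives, and a cycle in $\ell_\infty$ where it stops

Fix $x\in C$ and write $a_i=T^ix$, $S_n=S_nx$, $\psi(m)=\|a_m-a_0\|$. Applying nonexpansiveness $\min(i,j)$ times gives
$$\|a_i-a_j\|\le\psi(|i-j|)\qquad(i,j\ge0).\tag{1}$$
Fix $n\ge1$ and put
$$B=\|S_n-a_0\|,\qquad D=\max_{0\le m\le n-1}\psi(m)=\psi(i^*),\qquad 0\le i^*\le n-1 .$$
We would like $D\le KB$ with $K$ independent of $n$: a bounded subsequence of means would then bound the whole orbit.

The natural first attempt is to look at the point $a_{i^*}$, which is as far as possible from $a_0$. Since $S_n$ is within $B$ of $a_0$, we have $\|a_{i^*}-S_n\|\ge D-B$. On the other hand $a_{i^*}-S_n=\frac1n\sum_{j<n}(a_{i^*}-a_j)$. With (1),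
$$D-B\ \le\ \|a_{i^*}-S_n\|\ \le\ \frac1n\sum_{j<n}\|a_{i^*}-a_j\|\ \le\ \frac1n\sum_{j<n}\psi(|i^*-j|).\tag{2}$$
In the list $(|i^*-j|)_{0\le j<n}$ all values lie in $\{0,\dots,n-1\}$ and each occurs at most twice. Hence
$$D-B\ \le\ \frac2n\sum_{m<n}\psi(m).\tag{3}$$
If $B$ is much smaller than $D$, then (2) says that almost all the distances $\psi(|i^*-j|)$ are close to their maximal value $D$. Is that absurd? By the triangle inequality alone, it is not.

**A cycle in $\ell_\infty$.** Let $N\ge2$ and $Y=\ell_\infty^{N-1}$, and consider the cycle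
$$0\mapsto e_1\mapsto e_2\mapsto\dots\mapsto e_{N-1}\mapsto0 .$$
Any two different points among $0,e_1,\dots,e_{N-1}$ are at distance $1$, so the cycle is an isometry of this finite set. Each coordinate of it is $1$-Lipschitz, and McShane's theorem, applied coordinate by coordinate, extends it to a nonexpansive $T:Y\to Y$. Take $x=0$ and $n=N$. Then $D=1$, while $S_N0=\frac1N(1,\dots,1)$, so $B=\frac1N$ and $D=NB$. No constant $K$ serves all Banach spaces. Moreover, with $i^*=1$ both ends of (2) equal $1-\frac1N$: all inequalities in (2) are equalities, and nothing is left to exploit.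

So (2) and (3) must be supplemented by information on the *directions* of the vectors $a_{i^*}-a_j$. In the cycle they all have norm at most $1$ and their average has norm $1-\frac1N$, yet they are far from each other; this is possible because the unit ball of $\ell_\infty$ has flat faces.

**Hilbert space by hand.** Here is what direction can do. Let $E$ be a Hilbert space. The variance identity $\frac1n\sum_j\|y-a_j\|^2=\|y-S_n\|^2+\frac1n\sum_j\|a_j-S_n\|^2$ with $y=a_{i^*}$, together with $\|a_{i^*}-a_j\|\le D$, gives
$$\frac1n\sum_{j<n}\|a_j-S_n\|^2\le D^2-(D-B)^2=2DB-B^2 .$$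
(Here $B\le\frac1n\sum_j\psi(j)\le D$, so squaring $\|a_{i^*}-S_n\|\ge D-B\ge0$ is legitimate.) The same identity with $y=a_0$ gives $\frac1n\sum_j\psi(j)^2\le2DB-B^2+B^2=2DB$. By Cauchy–Schwarz, $\frac1n\sum_j\psi(j)\le\sqrt{2DB}$. Now (3) reads $D-B\le2\sqrt{2DB}$. If $B=0$ this gives $D=0$. Otherwise $t=\sqrt{D/B}$ satisfies $t^2-2\sqrt2\,t-1\le0$, so $t\le\sqrt2+\sqrt3$ and
$$D\le(\sqrt2+\sqrt3)^2B=(5+2\sqrt6)B .$$

Look at the shape of this argument. Seen from the extremal point $a_{i^*}$, most $a_j$ must lie in nearly the same place, and that place is near $a_0$. So $\psi(j)$ is *small* for most $j<n$. But (3) says the average of $\psi$ over $j<n$ is at least about $D/2$. These two statements collide unless $B$ is comparable to $D$. Only the first used the inner product, and uniform convexity can replace it.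

## 4. The orbit estimate in uniformly convex spaces

**Theorem 1.** Let $E$ be uniformly convex and $\delta=\delta(1/4)$. For every closed convex $C\subseteq E$, nonexpansive $T:C\to C$, $x\in C$ and $n\ge1$,
$$\max_{0\le m\le n-1}\|T^mx-x\|\ \le\ \Big(2+\frac4\delta\Big)\|S_nx-x\| .$$
Consequently, if $\{S_nx\}$ has a bounded subsequence for some $x\in C$, then $\{T^nx\}$ is bounded and $T$ has a fixed point in $C$.

The estimate is proved in this section, the consequence in Sections 5 and 6. We keep the notation of Section 3. If $D=0$ there is nothing to prove, so let $D>0$ and put $\theta=B/D$. The goal is $1\le\theta(2+4/\delta)$.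

**Step 1: normalize the vectors seen from $a_{i^*}$.** The aim is to place them in the unit ball. For $0\le j<n$ let
$$v_j=a_{i^*}-a_j,\qquad w_j=\frac{v_j}D,\qquad u=w_0=\frac{a_{i^*}-a_0}D .$$
By (1), $\|v_j\|\le\psi(|i^*-j|)\le D$, so $\|w_j\|\le1$; and $\|u\|=\psi(i^*)/D=1$. Also $v_0-v_j=a_j-a_0$, so
$$\psi(j)=D\,\|u-w_j\| .\tag{4}$$
Thus "$a_j$ is close to $a_0$" means exactly "$w_j$ is close to $u$".

**Step 2: one functional that is nearly maximal at $u$ and, on average, at the $w_j$.** Its purpose is to detect that these vectors point the same way. Choose $f\in E^*$ with $\|f\|=1$ and $f(a_{i^*}-S_n)=\|a_{i^*}-S_n\|$. Since $\frac1n\sum_jw_j=(a_{i^*}-S_n)/D$ and $\|a_{i^*}-S_n\|\ge D-B$, we get $\frac1n\sum_jf(w_j)\ge1-\theta$, that is,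
$$\frac1n\sum_{j<n}\big(1-f(w_j)\big)\le\theta ,\tag{5}$$
and every term is nonnegative because $f(w_j)\le\|w_j\|\le1$. For $u$ itself,
$$f(u)=\frac{f(a_{i^*}-S_n)+f(S_n-a_0)}D\ge\frac{(D-B)-B}D=1-2\theta .\tag{6}$$

**Step 3: dispose of large $\theta$.** If $\theta>\delta/2$, then $D<2B/\delta\le(2+4/\delta)B$ and we are done. From now on $\theta\le\delta/2$.

**Step 4: few $w_j$ are far from $u$.** This is where uniform convexity enters. Let $X=\{j<n:\|w_j-u\|\ge\frac14\}$. For $j\in X$ the definition of $\delta=\delta(1/4)$ applies to the pair $w_j,u$, and with (6)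
$$1-\delta\ \ge\ \Big\|\frac{w_j+u}2\Big\|\ \ge\ \frac{f(w_j)+f(u)}2\ \ge\ \frac{f(w_j)+1}2-\theta .$$
Rearranging, $1-f(w_j)\ge2\delta-2\theta\ge\delta$ by Step 3. So each $j\in X$ contributes at least $\delta$ to the sum in (5), and hence
$$\frac{|X|}n\le\frac\theta\delta .$$

**Step 5: collide with (3).** By (4), $\psi(j)<D/4$ for $j\notin X$, and $\psi(j)\le D$ for all $j<n$. So
$$\frac1n\sum_{j<n}\psi(j)\ \le\ D\Big(\frac14+\frac\theta\delta\Big).$$
Insert this in (3) and divide by $D$:
$$1-\theta\le\frac12+\frac{2\theta}\delta,\qquad\text{hence}\qquad 1\le\theta\Big(2+\frac4\delta\Big),$$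
which is $D\le(2+4/\delta)B$. $\square$

The threshold $\frac14$ was chosen so that $2\cdot\frac14<1$: the factor $2$ comes from the double counting in (3). In a Hilbert space $\delta(1/4)\ge1-\sqrt{1-1/64}\ge\frac1{128}$, so the theorem gives a constant at most $514$, against $5+2\sqrt6<10$ by hand. Only its independence of $n$ matters.

## 5. The orbit is bounded

Suppose $\|S_{n_k}x\|\le M$ for some $n_k\to\infty$. Given $m$, choose $k$ with $n_k>m$. The estimate for $n=n_k$ gives
$$\|T^mx-x\|\le\Big(2+\frac4\delta\Big)\|S_{n_k}x-x\|\le\Big(2+\frac4\delta\Big)(M+\|x\|).$$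
The right side does not depend on $m$, so the orbit is bounded. One bounded subsequence is enough because each good $n_k$ controls *all* earlier orbit points.

## 6. Asymptotic centers: from a bounded orbit to a fixed point

**Lemma.** Let $E$ be reflexive and let $a_n=T^nx$ be a bounded orbit. The set $A$ of minimizers over $C$ of $r(y)=\limsup_n\|a_n-y\|$ is nonempty, bounded, closed, convex (hence weakly compact) and satisfies $T(A)\subseteq A$.

*Proof.* Let $\|a_n\|\le M$ for all $n$. The function $r$ is finite and convex, $|r(y)-r(y')|\le\|y-y'\|$, and $r(y)\ge\|y\|-M$. Let $r_0=\inf_Cr$. For $c>r_0$ the set $A_c=\{y\in C:r(y)\le c\}$ is nonempty, convex, closed, and bounded by $c+M$, hence weakly compact. These sets are nested, so $A=\bigcap_{c>r_0}A_c$ is nonempty, and it is bounded, closed and convex. For $y\in A$,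
$$r(Ty)=\limsup_n\|a_{n+1}-Ty\|\le\limsup_n\|a_n-y\|=r(y)=r_0,$$
so $Ty\in A$. $\square$

*End of the proof of Theorem 1.* The space $E$ is reflexive by Milman–Pettis, so the Lemma applies. We claim that the minimizer is unique. Let $y\ne y'$ both be minimizers. Then $r_0>0$, since $r_0=0$ would give $a_n\to y$ and $a_n\to y'$. Let $0<\varepsilon\le1$. For $n$ large, $\|a_n-y\|$ and $\|a_n-y'\|$ are at most $r_0+\varepsilon$. The vectors $(a_n-y)/(r_0+\varepsilon)$ and $(a_n-y')/(r_0+\varepsilon)$ lie in the unit ball. Their distance is $\|y-y'\|/(r_0+\varepsilon)$, which is at most $2$ and at least $\|y-y'\|/(r_0+1)$. With $d=\delta\big(\|y-y'\|/(r_0+1)\big)>0$ we get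
$$\Big\|a_n-\frac{y+y'}2\Big\|\le(r_0+\varepsilon)(1-d)\qquad\text{for } n \text{ large}.$$
Hence $r(\frac{y+y'}2)\le(r_0+\varepsilon)(1-d)$, and $\varepsilon\to0$ gives $r(\frac{y+y'}2)\le r_0(1-d)<r_0$, a contradiction. So $A=\{y\}$, and $T(A)\subseteq A$ says $Ty=y$. $\blacksquare$

**Corollary.** For $E$ uniformly convex the following are equivalent: (i) $T$ has a fixed point; (ii) some (every) orbit is bounded; (iii) $\liminf_n\|S_nx\|<\infty$ for some (every) $x\in C$. If $T$ has no fixed point, then $\|S_nx\|\to\infty$ for every $x\in C$.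

*Proof.* If $Tp=p$, then $\|T^nx-p\|\le\|x-p\|$ for all $x$ and $n$, so (i) implies that every orbit is bounded. A bounded orbit has bounded means. This gives "every" in (iii) from "every" in (ii), and "some" in (iii) from "some" in (ii). If $\liminf_n\|S_nx\|<\infty$ for some $x$, then $\{S_nx\}$ has a bounded subsequence, and Theorem 1 gives (i). If $T$ has no fixed point, (iii) fails for every $x$, so $\liminf_n\|S_nx\|=\infty$. $\blacksquare$

## 7. Sharp constants for $\liminf\|S_nx-x\|$

Once the orbit is known to be bounded, two published theorems improve the constants.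

* R. E. Bruck (Israel J. Math. 38 (1981) 304–314): for a nonexpansive self-map of a bounded closed convex subset of a uniformly convex space, $\|S_nx-TS_nx\|\to0$, uniformly in $x$.
* F. E. Browder (Bull. AMS 74 (1968) 660–665), demiclosedness of $I-T$ in uniformly convex spaces: if $y_k\rightharpoonup p$ and $y_k-Ty_k\to0$, then $Tp=p$.

**Theorem 2.** Let $E$ be uniformly convex and $\beta:=\liminf_n\|S_nx-x\|<\infty$. Then every weak cluster point of a bounded subsequence of $\{S_nx\}$ is a fixed point of $T$, and
$$\operatorname{dist}(x,\operatorname{Fix}T)\le\beta,\qquad\sup_m\|T^mx-x\|\le2\beta .$$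
The constants $1$ and $2$ are optimal in every $E\ne\{0\}$.

*Proof.* **Step 1: reduce to a bounded set.** This is needed for Bruck's theorem. By Theorem 1 there is $p_0\in\operatorname{Fix}T$. Put $C_0=C\cap\{y:\|y-p_0\|\le\|x-p_0\|\}$. It is bounded, closed and convex. It is $T$-invariant because $\|Ty-p_0\|=\|Ty-Tp_0\|\le\|y-p_0\|$. It contains $x$, hence the orbit of $x$, hence by convexity all $S_nx$.

**Step 2: weak cluster points are fixed.** Let $p$ be a weak cluster point of a subsequence of $\{S_nx\}$. On bounded subsets of the closed linear span of the sequence, which is separable and reflexive, the weak topology is metrizable. So $S_{n_k}x\rightharpoonup p$ for some $n_k\to\infty$, and $p\in C_0$ because $C_0$ is weakly closed. Bruck's theorem gives $S_{n_k}x-TS_{n_k}x\to0$, and Browder's gives $Tp=p$.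

**Step 3: the bounds.** Choose $n_k\to\infty$ with $\|S_{n_k}x-x\|\to\beta$ and, after passing to a subsequence, $S_{n_k}x\rightharpoonup p$. Then $p\in\operatorname{Fix}T$, and weak lower semicontinuity of the norm gives $\|p-x\|\le\beta$. For each $m$,
$$\|T^mx-x\|\le\|T^mx-p\|+\|p-x\|\le2\|p-x\|\le2\beta .$$

**Step 4: optimality.** Take $C=E$, $Ty=2p-y$ and $x\neq p$. By Section 1, $\operatorname{Fix}T=\{p\}$ and $S_nx\to p$, so $\beta=\|p-x\|=\operatorname{dist}(x,\operatorname{Fix}T)$, while $\|Tx-x\|=2\|p-x\|=2\beta$. $\blacksquare$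

## 8. Uniform normal structure suffices

UNS covers every space with $\delta(\varepsilon)>0$ for some $\varepsilon<1$, in particular every uniformly convex space. Indeed, let $\operatorname{diam}K=d>0$ and choose $u,v\in K$ with $\|u-v\|\ge\varepsilon d$. For every $z\in K$ the vectors $(z-u)/d$ and $(z-v)/d$ lie in the unit ball at distance at least $\varepsilon$, so $\|z-\frac{u+v}2\|\le d(1-\delta(\varepsilon))$. Thus $\kappa=1-\delta(\varepsilon)$ works (when $d=0$ there is nothing to check).

**Theorem 3.** Let $E$ have UNS with constant $\kappa<1$, and let $N\ge2/(1-\kappa)$ be an integer. For $C$ closed convex, $T:C\to C$ nonexpansive, $x\in C$ and $n\ge1$,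
$$\max_{m<n}\|T^mx-x\|\le\frac{12N^2}{1-\kappa}\,\|S_nx-x\| .$$
Hence a bounded subsequence of $\{S_nx\}$ implies that the orbit is bounded and that $T$ has a fixed point.

Theorem 1 looked at the orbit from one point $a_{i^*}$. Without uniform convexity, one functional at one point says too little. The plan is to look from many orbit points $a_i$ at once, and to extract $N$ of them, $y_1,\dots,y_N$, at mutual distances at most $D$, such that at each $y_l$ a *single* functional $g_l$ of norm $1$ has $g_l(y_l-y_k)$ close to $D$ for *all* $k\ne l$ simultaneously. The common functional is essential, because nearly equal distances alone are compatible with UNS. For example, the unit vectors $e_1,\dots,e_N$ of $\ell_2$ have mutual distances $\sqrt2$, but their barycenter is at distance $\sqrt{1-1/N}<1$ from each of them. In the cycle of Section 3, on the other hand, the coordinate functional $e_l^*$ satisfies $e_l^*(e_l-e_k)=1$ for all $k\neq l$. This is the configuration that UNS forbids when $N$ is large.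

*Proof of the estimate.* Keep $B,D,i^*$ from Section 3 and assume $D>0$. Since $E\ne\{0\}$, a segment $K$ has $r_K(K)=\frac12\operatorname{diam}K$, so $\kappa\ge\frac12$; in particular $\kappa>0$.

**Step 1: most $\psi(m)$ are close to $D$ on an initial stretch.** By (2),
$$\sum_{j<n}\big(D-\psi(|i^*-j|)\big)\le nB,$$
with nonnegative terms. Let $s=\max(i^*,n-1-i^*)$. Then $s\le n-1$ and $n-1\le2s$, so $n\le2(s+1)$. Each of the values $0,1,\dots,s$ occurs among the numbers $|i^*-j|$, $0\le j<n$. Keeping one occurrence of each,
$$\sum_{m=0}^s\big(D-\psi(m)\big)\le nB .\tag{7}$$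

**Step 2: a functional at each $a_i$ with $i\le s$.** Choose $f_i\in E^*$ with $\|f_i\|=1$ and
$$f_i(a_i-S_n)=\|a_i-S_n\|\ge\|a_i-a_0\|-\|a_0-S_n\|=\psi(i)-B .$$
For $j<n$ we have $f_i(a_i-a_j)\le\|a_i-a_j\|\le D$, and $\frac1n\sum_{j<n}f_i(a_i-a_j)=f_i(a_i-S_n)$. Therefore
$$\sum_{j<n}\big(D-f_i(a_i-a_j)\big)=n\big(D-\|a_i-S_n\|\big)\le n\big(D-\psi(i)+B\big),$$
again with nonnegative terms.

**Step 3: average over pairs.** Drop the terms with $j>s$, sum over $i\le s$, and use (7) and $n\le2(s+1)$:
$$\frac1{(s+1)^2}\sum_{i,j\le s}\big(D-f_i(a_i-a_j)\big)\le\frac{n\big(nB+(s+1)B\big)}{(s+1)^2}\le4B+2B=6B .$$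

**Step 4: select $N$ points.** We want a small family for which *all* pairs are good. Choose $i_1,\dots,i_N$ independently and uniformly from $\{0,\dots,s\}$. For $l\ne k$ the pair $(i_l,i_k)$ is uniform on $\{0,\dots,s\}^2$, so by Step 3 the expected value of $\sum_{l\ne k}\big(D-f_{i_l}(a_{i_l}-a_{i_k})\big)$, a sum over $N(N-1)$ ordered pairs, is at most $6N(N-1)B$. Fix a choice for which the sum is at most this, and put $y_l=a_{i_l}$, $g_l=f_{i_l}$. Every single term of the sum is nonnegative.

**Step 5: apply UNS to the convex hull.** Let $K=\operatorname{conv}\{y_1,\dots,y_N\}$. It is compact and convex, and $\operatorname{diam}K=\max_{k,l}\|y_k-y_l\|\le D$. Let $z=\sum_k\lambda_ky_k\in K$ be a convex combination, and choose $l$ with $\lambda_l\le1/N$. Since $0\le\lambda_k\le1$,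
$$\|y_l-z\|\ge g_l(y_l-z)=\sum_{k\ne l}\lambda_kg_l(y_l-y_k)=(1-\lambda_l)D-\sum_{k\ne l}\lambda_k\big(D-g_l(y_l-y_k)\big)\ge\Big(1-\frac1N\Big)D-6N(N-1)B .$$
As $z\in K$ was arbitrary, the right side is at most $r_K(K)\le\kappa\operatorname{diam}K\le\kappa D$. So
$$\Big(1-\frac1N-\kappa\Big)D\le6N(N-1)B\le6N^2B .$$
Since $\frac1N\le\frac{1-\kappa}2$, the bracket is at least $\frac{1-\kappa}2$, and $D\le\frac{12N^2}{1-\kappa}B$. $\square$

*Proof of the consequence.* The orbit is bounded by the argument of Section 5 with the new constant.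

**Step 6: UNS implies reflexivity.** This is in E. Maluta (Pacific J. Math. 111 (1984) 357–369); here is an argument. By Šmulian's theorem it suffices that every decreasing sequence $K_1\supseteq K_2\supseteq\cdots$ of nonempty bounded closed convex sets has a common point. Fix $\kappa'\in(\kappa,1)$ and $x^{(0)}_n\in K_n$. Given a sequence $(x^{(p)}_n)_n$ with $x_n^{(p)}\in K_n$, let $A^{(p)}_n=\overline{\operatorname{conv}}\{x^{(p)}_k:k\ge n\}\subseteq K_n$ and $d^{(p)}_n=\operatorname{diam}A^{(p)}_n$. By UNS there is $x^{(p+1)}_n\in A^{(p)}_n$ with $\|y-x^{(p+1)}_n\|\le\kappa'd^{(p)}_n$ for all $y\in A^{(p)}_n$. (If $d_n^{(p)}=0$, take the only point of $A_n^{(p)}$.) For $k\ge m\ge n$ we have $x^{(p+1)}_k\in A^{(p)}_k\subseteq A^{(p)}_m$, so $\|x^{(p+1)}_k-x^{(p+1)}_m\|\le\kappa'd^{(p)}_m\le\kappa'd^{(p)}_n$. Hence $d^{(p+1)}_n\le\kappa'd^{(p)}_n$, and so $d^{(p)}_n\le(\kappa')^pd^{(0)}_n$. Also $\|x^{(p+1)}_n-x^{(p)}_n\|\le\kappa'd^{(p)}_n\le(\kappa')^{p+1}d^{(0)}_n$. So for each $n$ the sequence $(x^{(p)}_n)_p$ is Cauchy, with limit $x_n\in K_n$. For $m\ge n$,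 $\|x_n-x_m\|\le\lim_pd^{(p)}_n=0$. All $x_n$ coincide, and their common value lies in $\bigcap_nK_n$.

**Step 7: a fixed point.** By the Lemma of Section 6, the set $A$ of minimizers of $r$ is nonempty, weakly compact, convex and $T$-invariant. Now we apply Kirk's theorem (Amer. Math. Monthly 72 (1965) 1004–1006): *in a space with normal structure, a nonexpansive self-map of a nonempty weakly compact convex set has a fixed point.* Recall its proof. By Zorn's lemma there is a minimal nonempty weakly compact convex invariant subset $K_0$. The set $\overline{\operatorname{conv}}\,T(K_0)\subseteq K_0$ is also invariant, so it equals $K_0$. If $\operatorname{diam}K_0>0$, normal structure gives $\rho<\operatorname{diam}K_0$ such that $G=\{w\in K_0:\|y-w\|\le\rho\text{ for all }y\in K_0\}$ is nonempty. The set $G$ is closed and convex. If $w\in G$, then $T(K_0)$ lies in the closed ball of radius $\rho$ about $Tw$, hence so does $\overline{\operatorname{conv}}\,T(K_0)=K_0$, and $Tw\in G$. By minimality $G=K_0$, so $\operatorname{diam}K_0\le\rho$, a contradiction. So $K_0$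 is a single point, fixed by $T$. $\blacksquare$

## 9. Reflexivity and normal structure are not enough

**Theorem 4.** There are a reflexive Banach space $X$ with normal structure and a nonexpansive, fixed-point-free $T:X\to X$ such that $\{S_n0\}$ has a bounded subsequence.

The plan is to assemble cycles like that of Section 3 into an $\ell_2$-sum. In the sum, $T0=(T_k0)_k$ must lie in $X$, so the $k$-th cycle has to move $0$ by a small amount, and yet it must eventually carry $0$ to distance $1$. A cycle of unit steps does not do this; we need one that moves with step $1/r$.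

**Step 1: a slow cycle.** Let $r\ge1$ and $N\ge2r$ be integers. Let $|\cdot|$ be the distance to $0$ in the cyclic group $\mathbb Z_N$, and let $d(x,y)=\min(|x-y|/r,1)$, a translation invariant metric on $\mathbb Z_N$. We embed $(\mathbb Z_N,d)$ isometrically in a finite-dimensional $\ell_\infty$ by coordinates that vanish at most points.

For each pair $i\ne j$ in $\mathbb Z_N$ put $\eta=d(i,j)\le d(i,0)+d(j,0)$ and choose $0\le\alpha\le d(i,0)$, $0\le\beta\le d(j,0)$ with $\alpha+\beta=\eta$. Let
$$g(x)=h_1(x)-h_2(x),\qquad h_1(x)=\max(0,\alpha-d(x,i)),\qquad h_2(x)=\max(0,\beta-d(x,j)).$$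

* *Values.* $g(0)=0$, because $\alpha\le d(0,i)$ and $\beta\le d(0,j)$. Since $\eta\ge\alpha,\beta$, we have $h_2(i)=h_1(j)=0$, so $g(i)=\alpha$, $g(j)=-\beta$ and $g(i)-g(j)=\eta=d(i,j)$.
* *Disjointness.* $h_1$ and $h_2$ are $1$-Lipschitz and never both positive at one point: $h_1(x),h_2(x)>0$ would give $d(i,j)\le d(x,i)+d(x,j)<\alpha+\beta=\eta$.
* *$g$ is $1$-Lipschitz.* If $h_1(x)>0$ and $h_2(y)>0$, then $h_2(x)=h_1(y)=0$ and $0<g(x)-g(y)=\eta-d(x,i)-d(y,j)\le d(x,y)$, the last step by $d(i,j)\le d(i,x)+d(x,y)+d(y,j)$. The same holds with $x,y$ interchanged. In all other cases one of $h_1,h_2$ vanishes at both $x$ and $y$: if $h_2$ is positive at one of the two points, then $h_1$ is zero at that point by disjointness, and zero at the other one because we are in the remaining cases. So $|g(x)-g(y)|$ equals $|h_1(x)-h_1(y)|$ or $|h_2(x)-h_2(y)|$.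
* *Size and support.* $|g|\le1$ because $\alpha,\beta\le1$. The sets $\{x:d(x,i)<\alpha\}$ and $\{x:d(x,j)<\beta\}$ lie in $\{|x-i|<r\}$ and $\{|x-j|<r\}$, which have at most $2r-1$ points each. So $g\neq0$ at fewer than $4r$ points.

*Example.* For $r=1$ all distances are $0$ or $1$, and for the pair $i\ne0$, $j=0$ we must take $\beta=0$, $\alpha=1$: then $g$ is $1$ at $i$ and $0$ elsewhere. These are the coordinates of the cycle in Section 3.

Let $P$ be the finite set of such pairs, $Y=\ell_\infty^P$ and $a_x=(g_{P'}(x))_{P'\in P}$ for $x\in\mathbb Z_N$. Each $g_{P'}$ is $1$-Lipschitz, and the pair $\{x,y\}$ attains $d(x,y)$, so $\|a_x-a_y\|=d(x,y)$. Also $a_0=0$. By translation invariance $a_x\mapsto a_{x+1}$ is a well-defined isometry of the finite set $\{a_x\}$. By McShane's theorem applied to each coordinate it extends to a nonexpansive $T:Y\to Y$, and $T^i0=a_{i\bmod N}$. Consequently: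

(a) $\|T^i0\|=d(i,0)\le i/r$, hence $\|S_n0\|\le n/r$.

(b) Fix a coordinate $g$. Each block of $N$ consecutive integers contains fewer than $4r$ integers $i$ with $g(i\bmod N)\ne0$, and $\{0,\dots,n-1\}$ is covered by at most $\frac nN+1$ such blocks. As $|g|\le1$,
$$\|S_n0\|\le\frac{4r}n\Big(\frac nN+1\Big)=4r\Big(\frac1N+\frac1n\Big).$$

(c) $\|T^r0\|=d(r,0)=1$, because $N\ge2r$ gives $|r|=r$.

**Step 2: assembly.** We choose scales so that at the times $n_j$ every block has a small mean: the slow ones have hardly moved, the others have completed a cycle. Put $n_0=1$ and, for $k\ge1$,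
$$r_k=2^kn_{k-1},\qquad N_k=n_k=2^{k+3}r_k .$$
Let $Y_k,T_k$ be the blocks for $r_k,N_k$, let $X=\big(\bigoplus_kY_k\big)_{\ell_2}$ and $T(q_k)_k=(T_kq_k)_k$. Since $\|T_kq_k\|\le\|q_k\|+\|T_k0\|$ and $\|T_k0\|\le1/r_k\le2^{-k}$, $T$ maps $X$ into $X$; it is nonexpansive because each $T_k$ is.

Let $j\ge1$ and let $\sigma_k$ be the $k$-th component of $S_{n_j}0$, which is the mean for $T_k$.

* If $k>j$, (a) gives $\|\sigma_k\|\le n_j/r_k\le n_{k-1}/r_k=2^{-k}$.
* If $k\le j$, then $n_j\ge n_k=N_k$, and (b) gives $\|\sigma_k\|\le4r_k\cdot\dfrac2{N_k}=\dfrac{8r_k}{2^{k+3}r_k}=2^{-k}$.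

So $\|S_{n_j}0\|^2\le\sum_{k\ge1}4^{-k}=\frac13$ for all $j\ge1$, and $n_j\to\infty$: this is the bounded subsequence.

**Step 3: no fixed point.** If $q=(q_k)$ were fixed, then $T_kq_k=q_k$, so $\|T_k^{r_k}0-q_k\|\le\|0-q_k\|$. With (c), $1=\|T_k^{r_k}0\|\le2\|q_k\|$ for every $k$, contradicting $\sum_k\|q_k\|^2<\infty$.

**Step 4: weakly null sequences in $X$.** An $\ell_2$-sum of finite-dimensional spaces is reflexive. We claim that
$$x_n\rightharpoonup0\quad\Longrightarrow\quad\|x_n-y\|^2-\|x_n\|^2\to\|y\|^2\quad\text{for all }y\in X.\tag{8}$$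
Let $y$ be supported on the first $k$ blocks. The components of $x_n$ there tend to $0$ in norm, since those blocks are finite-dimensional, while the other components contribute equally to $\|x_n-y\|^2$ and $\|x_n\|^2$. So (8) holds for such $y$. They are dense in $X$, and since $(x_n)$ is bounded the functions $y\mapsto\|x_n-y\|^2-\|x_n\|^2-\|y\|^2$ are Lipschitz on bounded sets uniformly in $n$. So (8) follows for all $y$.

**Step 5: diametral sequences.** This turns failure of normal structure into a sequence. Suppose $K\subseteq X$ is bounded, closed and convex with $\operatorname{diam}K=d>0$ and $\sup_{y\in K}\|y-z\|=d$ for all $z\in K$. Then, as in Brodskii–Milman (Dokl. Akad. Nauk SSSR 59 (1948) 837–840), there is a sequence $(x_n)$ in $K$ with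
$$\lim_n\operatorname{dist}\big(x_{n+1},\operatorname{conv}\{x_1,\dots,x_n\}\big)=\operatorname{diam}\{x_n\}=d .\tag{9}$$
To see this, take any $x_1\in K$. Given $x_1,\dots,x_n$, put $z=\frac1n(x_1+\dots+x_n)$ and choose $x_{n+1}\in K$ with $\|x_{n+1}-z\|\ge d(1-n^{-2})$. Let $w=\sum_i\lambda_ix_i$ be a convex combination of $x_1,\dots,x_n$ and put $\mu=1/(n\max_i\lambda_i)$. Then $\frac1n\le\mu\le1$ and $\frac1n-\mu\lambda_i\ge0$ for all $i$, so $z=\mu w+(1-\mu)w'$ with $w'\in\operatorname{conv}\{x_1,\dots,x_n\}$. Hence $\|x_{n+1}-z\|\le\mu\|x_{n+1}-w\|+(1-\mu)d$, and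
$$\|x_{n+1}-w\|\ge d-\frac{d-\|x_{n+1}-z\|}\mu\ge d-n\cdot\frac d{n^2}=d\Big(1-\frac1n\Big).$$
So the distances in (9) lie between $d(1-\frac1n)$ and $d$. In particular $\operatorname{diam}\{x_n\}=d$.

**Step 6: $X$ has normal structure.** Suppose not, and take $(x_n)$ as in Step 5. Property (9) passes to subsequences: for a subsequence the convex hull of the earlier terms only shrinks, so the distances still tend to $d$, and the diameter is still $d$. By reflexivity we may pass to a weakly convergent subsequence and translate, so that $x_n\rightharpoonup0$; by Mazur's theorem $0\in\overline{\operatorname{conv}}\{x_n\}$.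

We claim $\lim_n\|x_n-y\|=d$ for every $y\in\overline{\operatorname{conv}}\{x_n\}$. If $y\in\operatorname{conv}\{x_1,\dots,x_m\}$ and $n\ge m$, then $\operatorname{dist}(x_{n+1},\operatorname{conv}\{x_1,\dots,x_n\})\le\|x_{n+1}-y\|\le d$, and (9) gives the claim. For $y$ in the closure it follows by approximation, as $y\mapsto\|x_n-y\|$ is $1$-Lipschitz.

With $y=0$ we get $\|x_n\|\to d$. With $y=x_m$ we get $\|x_n-x_m\|\to d$, while (8) says $\|x_n-x_m\|^2\to d^2+\|x_m\|^2$. So $x_m=0$ for every $m$, contradicting $d>0$. $\blacksquare$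

In this $X$, every nonexpansive self-map of a closed convex set with a bounded orbit does have a fixed point: the Lemma of Section 6 uses only reflexivity, and Kirk's theorem applies to the set of minimizers. So what fails in Theorem 4 is exactly the a priori estimate of Theorems 1 and 3. It is not claimed that UNS is necessary for that estimate.
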